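\title{The parameters of translation generalized quadrangles}

\begin{abstract}
We prove that a thick translation generalized quadrangle of order $(s,t)$ has $t=s$ or $t=s^2$. In particular, a translation generalized quadrangle of order $(q^a,q^{a+1})$ has $a=1$. The proof treats all characteristics together and uses only the axioms, characters of the translation group, and arithmetic in $\mathbb{Z}[\zeta_p]$. With $Q=t/s$, certain difference multiplicities are congruent to $Q$ modulo $Q+1$ and have average $Q$, so they all equal $Q$. This determines the absolute value of a family of character sums, a congruence determines their sign, and adding them gives $t=s^2$. Unless $s=t$ is even, the sets that carry the argument are relative difference sets.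
\end{abstract}

\section{Introduction}\label{sec:intro}

A (finite) \emph{generalized quadrangle of order $(s,t)$}, or $GQ(s,t)$, with $s,t\ge 1$, is a point-line incidence structure such that
\begin{enumerate}
\item[(i)] each line has $s+1$ points;
\item[(ii)] each point lies on $t+1$ lines;
\item[(iii)] two distinct points lie on at most one common line, and for every point $x$ and every line $L$ not incident with $x$ there is a unique pair $(y,M)$ with $y$ a point on $L$ and $M$ a line through both $x$ and $y$.
\end{enumerate}
It is \emph{thick} if $s>1$ and $t>1$. Points on a common line are \emph{collinear}, written $x\sim y$; a point is collinear with itself. Axiom (iii) forbids triangles: three distinct pairwise collinear points lie on one line, since otherwise one of them would be collinear with two points of the line through the other two.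

A thick $GQ(s,t)$ is a \emph{translation generalized quadrangle} (TGQ) with \emph{base point} $x_0$ if it has an abelian group $V$ of automorphisms that fixes every line through $x_0$ and acts regularly on the points not collinear with $x_0$. The name comes from the following picture. Call the points not collinear with $x_0$ \emph{affine}. By (iii), an affine point lies on exactly one line meeting a given line through $x_0$, so the $t+1$ lines through $x_0$ play the role of directions, and $V$ is a group that preserves every direction and moves any affine point to any other in exactly one way.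

Which orders $(s,t)$ can a TGQ have? The following three results are known.
\begin{enumerate}
\item[(K1)] If a TGQ has order $(s,t)$ with $s\ne t$, then there are a prime $r$ and a power $q>1$ of $r$ such that $(s,t)=(q^a,q^{a+1})$ for some odd positive integer $a$.
\item[(K2)] If $r=2$, then $a=1$.
\item[(K3)] For every prime power $q>1$ there is a TGQ of order $(q,q^2)$.
\end{enumerate}
This leads to the question posed in \cite{Jef70}:
\begin{quote}
\emph{If $q>1$ is a power of a prime and there is a translation $GQ(q^a,q^{a+1})$, where $a$ is a positive integer, must $a$ be equal to $1$?}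
\end{quote}
By (K2) only odd $q$ remains. Conics and quadrics give TGQs of orders $(q,q)$ and $(q,q^2)$ (Example~\ref{ex:quadric}), and even $q$ allows nothing else, so one expects the answer yes. On the other hand, the shape $(q^a,q^{a+1})$ comes from the divisibility conditions $s\mid t$ and $(t/s)+1\mid t-1$ (Corollary~\ref{cor:square}), and these hold for every odd $a$. An argument that singles out $a=1$ has to see more than divisibility. The answer is yes.

\begin{theorem}\label{thm:main}
Let $S$ be a thick translation generalized quadrangle of order $(s,t)$ with $s\ne t$. Then $t=s^2$. In particular, if $(s,t)=(q^a,q^{a+1})$ with $q>1$, then $a=1$.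
\end{theorem}

\begin{theorem}\label{thm:classification}
There is a thick translation $GQ(s,t)$ if and only if $s>1$ is a prime power and $t\in\{s,s^2\}$.
\end{theorem}

A third result, Theorem~\ref{thm:structure}, describes the relative difference sets that appear in the proof. The proof of Theorem~\ref{thm:main} covers even and odd $q$ together and does not use (K1)--(K3). Thickness cannot be dropped: in the $(s+1)\times(s+1)$ grid, which is a $GQ(s,1)$ with rows and columns as lines, a product $A\times B$ of any two abelian groups of order $s$, permuting regularly the rows and the columns that miss $x_0$, has both properties required of $V$.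

Here is the argument for $(s,t)=(27,81)$, the smallest order that (K1) and (K2) do not exclude for $a>1$. Put $Q=t/s=3$. The group $V$ is elementary abelian of order $s^2t$ and contains subgroups $E_0\le T_0$ of order $27$ and index $27$. Each of the $26$ cosets $C\ne T_0$ of $T_0$ contains a distinguished set $D_C$ of $81$ elements. For $d\in T_0\setminus E_0$ let $N_C(d)$ be the number of ways of writing $d$ as a difference of two elements of $D_C$. A Fourier computation gives $N_C(d)\equiv 3\pmod 4$, so $N_C(d)\ge 3$, while a direct count gives $\sum_C N_C(d)=78=26\cdot 3$. Hence every $N_C(d)$ equals $3$, and this forces $|\psi(D_C)|=\sqrt{81}=9$ for the sums $\psi(D_C)$ of suitable characters $\psi$ over $D_C$. For a well chosen $\psi$ these sums are congruent to $1$ modulo $4$ in $\mathbb{Z}[e^{2\pi i/3}]$, and the only element of that ring with this residue and absolute value $9$ is $9$. So the $26$ sums add up to $234$. But their total can be read off from orthogonality, and it is $s-t=-54$.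

Sections~\ref{sec:groups} and~\ref{sec:systems} translate the geometry into a system of subgroups of $V$. Section~\ref{sec:DC} introduces the sets $D_C$ and computes everything for quadrics. Sections~\ref{sec:congruence}, \ref{sec:multiplicities} and~\ref{sec:sign} establish in turn the congruence, the absolute value and the sign.

\section{Characters and partitions of abelian groups}\label{sec:groups}

Let $H$ be a finite abelian group, written additively, and let $\widehat H$ be its group of characters, that is, of homomorphisms $H\to\mathbb{C}^\times$; it has order $|H|$. For $U\le H$ let $U^\perp\le\widehat H$ be the group of characters trivial on $U$. For a subset $D\subseteq H$ put $\psi(D)=\sum_{v\in D}\psi(v)$; when $\psi$ is constant on a coset that is being treated as an element of a quotient group, we say so explicitly. We use the following standard facts.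
\begin{enumerate}
\item[(C1)] $\sum_{v\in U}\psi(v)$ equals $|U|$ if $\psi\in U^\perp$ and $0$ otherwise.
\item[(C2)] Restriction $\widehat H\to\widehat U$ is surjective with kernel $U^\perp$, and $U^\perp$ is the character group of $H/U$. If $H=U\oplus W$, then restriction $U^\perp\to\widehat W$ is an isomorphism.
\item[(C3)] $\sum_{\psi\in U^\perp}\psi(v)$ equals $|H:U|$ if $v\in U$ and $0$ otherwise. In particular, $v\in U$ if and only if $\psi(v)=1$ for all $\psi\in U^\perp$.
\item[(C4)] (Fourier inversion.) If $f\colon H\to\mathbb{C}$ and $\widehat f(\psi)=\sum_{x\in H}f(x)\psi(x)$, then $|H|\,f(d)=\sum_{\psi\in\widehat H}\widehat f(\psi)\overline{\psi(d)}$.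
\end{enumerate}
We also use the modular law: if $A\le B$ and $W$ are subgroups, then $B\cap(A+W)=A+(B\cap W)$.

One configuration of subgroups occurs twice below, once in a quotient of $V$ and once in a quotient of $\widehat V$.

\begin{lemma}\label{lem:partition}
Let $s,t>1$. Let $H$ be an abelian group of order $st$ with a subgroup $A$ of order $t$ and subgroups $B_1,\dots,B_t$ of order $s$, any two of these $t+1$ subgroups meeting in $0$. Then:
\begin{enumerate}
\item[(a)] every nonzero element of $H$ lies in exactly one of $A,B_1,\dots,B_t$;
\item[(b)] $H$ is an elementary abelian $p$-group for some prime $p$;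
\item[(c)] $s\mid t$, and a character of $H$ that is nontrivial on $A$ is trivial on exactly $t/s$ of the $B_j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The $t+1$ subgroups, which we call components, contain $(t-1)+t(s-1)=st-1$ distinct nonzero elements.

(b) Let $x\in P_1$ and $z\in P_2$ be nonzero elements of different components, and let $r$ be the order of $x$. The sum $x+z$ lies in neither $P_1$ nor $P_2$, so it lies in a third component $P_3$. Then $rz=r(x+z)\in P_2\cap P_3=0$. Thus the order of $z$ divides the order of $x$, and by symmetry the two orders are equal. Two nonzero elements of the same component are compared with a nonzero element of another one; such an element exists because all components are nontrivial. So all nonzero elements of $H$ have the same order. This order is prime, since otherwise a suitable multiple of a nonzero element would be nonzero of smaller order.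

(c) Let $\varphi$ be nontrivial on $A$ and trivial on exactly $b$ of the $B_j$. By (a) and (C1),
\[
0=\sum_{v\in H}\varphi(v)=\sum_{v\in A}\varphi(v)+\sum_{j=1}^t\Bigl(\sum_{v\in B_j}\varphi(v)-1\Bigr)=0+sb-t .
\]
Such a $\varphi$ exists by (C2), because $A\ne0$. Hence $s\mid t$.
\end{proof}

\section{Translation systems}\label{sec:systems}

Since $V$ is regular on the affine points, fixing one affine point $y$ identifies $v\in V$ with $v(y)$. The lines through $y$ then become subgroups, and the axioms become conditions on their intersections.

\begin{definition}\label{def:system}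
Let $s,t>1$. A \emph{translation system of order $(s,t)$} is an abelian group $V$ of order $s^2t$ with subgroups $E_i\le T_i$ $(0\le i\le t)$ of orders $|E_i|=s$ and $|T_i|=st$ such that, for distinct $i,j,k$,
\begin{enumerate}
\item[(E1)] $T_i\cap E_j=0$;
\item[(E2)] $(E_i+E_j)\cap E_k=0$.
\end{enumerate}
\end{definition}

Let $S$ be a TGQ of order $(s,t)$ with base point $x_0$ and group $V$, written additively. Let $L_0,\dots,L_t$ be the lines through $x_0$, fix an affine point $y$, let $M_i$ be the line through $y$ that meets $L_i$, and let $z_i$ be the common point. Let $E_i$ be the stabilizer of $M_i$ and $T_i$ the stabilizer of $z_i$ in $V$.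

\begin{proposition}\label{prop:system}
The group $V$ with the subgroups $E_i,T_i$ is a translation system of order $(s,t)$, and
\[
E_i=\{v\in V: v(y)\in M_i\},\qquad T_i=\{v\in V: v(y)\sim z_i\}.
\]
\end{proposition}

\begin{proof}
Let $z\ne x_0$ be a point of $L_i$. It lies on $t$ lines other than $L_i$, each with $s$ points other than $z$. These $st$ points are distinct by (iii), and they are affine, since a point among them collinear with $x_0$ would form a triangle with $x_0$ and $z$. Every affine point is collinear with exactly one point of $L_i$, and that point is not $x_0$. So there are $s\cdot st$ affine points, and $|V|=s^2t$.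

Each $v\in V$ fixes $L_i$, so $v(M_i)$ is the line through $v(y)$ that meets $L_i$, and $v(z_i)$ is the point of $L_i$ collinear with $v(y)$. Both are unique by (iii). Hence $v(M_i)=M_i$ if and only if $v(y)\in M_i$, and $v(z_i)=z_i$ if and only if $v(y)\sim z_i$. This gives the two descriptions and $E_i\le T_i$. By regularity, $|E_i|$ is the number $s$ of affine points on $M_i$, and $|T_i|$ is the number $st$ of affine points collinear with $z_i$.

For $i\ne j$ we have $z_i\ne z_j$, since $z_i\ne x_0$ and $L_i$, $L_j$ share only $x_0$; and $z_i\notin M_j$, since otherwise $x_0,z_i,z_j$ would be a triangle. In particular $M_i\ne M_j$.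

(E1) If $0\ne v\in T_i\cap E_j$, then the distinct points $y$ and $v(y)$ of $M_j$ are both collinear with $z_i\notin M_j$, contrary to (iii).

(E2) Let $v_i+v_j=v_k\ne0$ with $v_l\in E_l$. By (E1), $E_j\cap E_k=0=E_i\cap E_k$, so $v_i\ne0$ and $v_i\ne v_k$. The three distinct points $y$, $v_i(y)$, $v_k(y)=v_i(v_j(y))$ are pairwise collinear: $y$ and $v_i(y)$ lie on $M_i$, $v_i(y)$ and $v_k(y)$ lie on $v_i(M_j)$, and $y$ and $v_k(y)$ lie on $M_k$. So they lie on one line, which gives $M_i=M_k$, a contradiction.
\end{proof}

\begin{proposition}\label{prop:basic}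
In a translation system of order $(s,t)$:
\begin{enumerate}
\item[(a)] $V=T_i\oplus E_j$ for $i\ne j$;
\item[(b)] for each $i$, the group $V/E_i$ of order $st$ with the subgroups $A=T_i/E_i$ and $B_j=(E_i+E_j)/E_i$ $(j\ne i)$ satisfies the hypotheses of Lemma~\ref{lem:partition}; in particular, each $d\in V\setminus T_i$ lies in $E_i+E_j$ for exactly one $j\ne i$;
\item[(c)] $V$ is an elementary abelian $p$-group for some prime $p$, and $s=p^n$, $t=p^m$ with $1\le n\le m$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) follows from (E1) and $|T_i|\,|E_j|=|V|$.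

(b) The orders are $t$ and $s$, as $E_i\cap E_j=0$. By the modular law and (E1), $T_i\cap(E_i+E_j)=E_i+(T_i\cap E_j)=E_i$. If $v_i+v_j=v_i'+v_k$ with $v_i,v_i'\in E_i$, $v_j\in E_j$, $v_k\in E_k$ and $i,j,k$ distinct, then $v_k\in(E_i+E_j)\cap E_k=0$ by (E2); so $(E_i+E_j)\cap(E_i+E_k)=E_i$.

(c) By Lemma~\ref{lem:partition}(b), $V/E_0$ and $V/E_1$ are elementary abelian. Both have order $st$, so the prime is the same, and $V$ embeds in $V/E_0\times V/E_1$ because $E_0\cap E_1=0$. Lemma~\ref{lem:partition}(c) gives $s\mid t$.
\end{proof}

From now on
\[
Q=t/s=p^{m-n},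
\]
a positive integer. Characters of $V$ take values in the $p$-th roots of unity, so all character sums lie in $\mathbb{Z}[\zeta]$, where $\zeta=e^{2\pi i/p}$. We have $|T_i^\perp|=s$ and $|E_i^\perp|=st$.

Nothing is lost in passing from the quadrangle to the system. We need this only to construct examples.

\begin{proposition}\label{prop:converse}
Every translation system of order $(s,t)$ arises as in Proposition~\ref{prop:system} from a TGQ of order $(s,t)$.
\end{proposition}

\begin{proof}
Take as points the elements of $V$, the cosets of the $T_i$, and a symbol $\infty$; take as lines the cosets of the $E_i$ and symbols $[0],\dots,[t]$. The line $w+E_i$ is incident with its $s$ elements and with the point $w+T_i$; the line $[i]$ is incident with the $s$ cosets of $T_i$ and with $\infty$. Each line has $s+1$ points. An element lies on one coset of each $E_i$, a coset of $T_i$ lies on $[i]$ and on the $t$ cosets of $E_i$ that it contains, and $\infty$ lies on the $[i]$; so each point is on $t+1$ lines. Two elements share at most one line because $E_i\cap E_j=0$; an element $v$ and a coset of $T_i$ can share only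 $v+E_i$; and two points that are not elements can share only a line $[i]$, and at most one.

It remains to find, for a point $x$ off a line $L$, exactly one point of $L$ collinear with $x$. Translations by $V$ are automorphisms.

Let $x=\infty$. Then $L=w+E_i$, and the point is $w+T_i$.

Let $x$ be a coset of $T_i$. It is collinear with its own elements, with the other cosets of $T_i$, with $\infty$, and with nothing else. For $L=[j]$, $j\ne i$, the point is $\infty$. For $L=w+E_i\not\subseteq x$, the sets $L$ and $x$ are disjoint and the point is $w+T_i$. For $L=w+E_j$, $j\ne i$, the point is the unique element of $L\cap x$ given by Proposition~\ref{prop:basic}(a).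

Let $x$ be an element; after a translation, $x=0$. It is collinear with the elements of the $E_j$ and with the points $T_j$. For $L=[i]$ the point is $T_i$. Let $L=w+E_i$ with $w\notin E_i$; its elements are not in $E_i$. If $w\in T_i$, they lie in $T_i$ and hence in no $E_j$, $j\ne i$, by (E1), and the point is $w+T_i=T_i$. If $w\notin T_i$, then $w+T_i$ is not collinear with $0$; by Proposition~\ref{prop:basic}(b), $L$ meets $E_j$ for exactly one $j\ne i$, and in one element since $E_i\cap E_j=0$.

The group $V$ fixes each $[i]$ and is regular on its own elements, which are the points not collinear with $\infty$. For $y=0$ we get $M_i=E_i$ and $z_i=T_i$, with stabilizers $E_i$ and $T_i$.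
\end{proof}

\begin{example}[quadrics]\label{ex:quadric}
Let $q$ be a prime power and $K=\mathbb{F}_q$ or $K=\mathbb{F}_{q^2}$. For $u,w\in K$ put $\bar u=u^q$, $\nu(u)=u\bar u$ and $\langle u,w\rangle=u\bar w+\bar uw$. These values lie in $\mathbb{F}_q$, we have $\nu(u+w)=\nu(u)+\nu(w)+\langle u,w\rangle$, and $\nu(u)=0$ only for $u=0$. For $K=\mathbb{F}_q$ this reads $\nu(u)=u^2$ and $\langle u,w\rangle=2uw$. On the $\mathbb{F}_q$-space $V=\mathbb{F}_q\times K\times\mathbb{F}_q$ take the quadratic form $\Phi(x,w,z)=xz-\nu(w)$, with polar form
\[
B\bigl((x,w,z),(x',w',z')\bigr)=xz'+x'z-\langle w,w'\rangle .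
\]
For $i\in K\cup\{\infty\}$ define $e_\infty=(1,0,0)$, $e_u=(\nu(u),u,1)$, $E_i=\mathbb{F}_qe_i$, and $T_i=\{v:B(e_i,v)=0\}$. Then $\Phi(e_i)=0$, so $B(e_i,e_i)=2\Phi(e_i)=0$ and $E_i\le T_i$. Also $B(e_\infty,e_u)=1$ and $B(e_u,e_w)=\nu(u-w)$, so $B(e_i,e_j)\ne0$ for $i\ne j$. Hence $T_i$ is a hyperplane and (E1) holds. If $v=ae_i+be_j$ lies in $E_k$, then $0=\Phi(v)=ab\,B(e_i,e_j)$, so $v$ lies in $E_i$ or $E_j$ and $v=0$ by (E1); this is (E2). We obtain a translation system of order $(q,|K|)$, hence TGQs of orders $(q,q)$ and $(q,q^2)$. For $K=\mathbb{F}_q$ the $E_i$ are the points of the conic $O\colon xz=w^2$ of $PG(2,q)$, the $T_i$ are its tangent lines, and the quadrangle is Tits' quadrangle $T_2(O)$; see \cite[Section~3.1.2 and Chapter~8]{PT}.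
\end{example}

\section{The sets $D_C$}\label{sec:DC}

An equation between $s$ and $t$ has to come from a quantity that can be evaluated in two ways. The sum of a character over the nonzero elements of $E_1,\dots,E_t$ is given by (C1), one subgroup at a time. We cut the same set across, along the cosets of $T_0$, and try to evaluate each slice.

Let $C\ne T_0$ be a coset of $T_0$ in $V$; there are $s-1$ of these. For $i\ge1$ we have $V=T_0\oplus E_i$, so $E_i\cap C$ consists of one element $v_i(C)$, which is nonzero. Put
\[
D_C=\{v_1(C),\dots,v_t(C)\}=C\cap\bigcup_{i\ge1}E_i,\qquad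
N_C(d)=\#\{(v,v')\in D_C\times D_C: v-v'=d\}
\]
for $d\in T_0$. In the quadrangle, $C$ is the set of $v$ with $v(z_0)=z$ for some point $z\ne x_0,z_0$ of $L_0$, that is, the set of $v$ with $v(y)\sim z$. So $D_C$ is the set of affine points collinear with both $y$ and $z$, and $N_C(d)$ counts those among them that are also collinear with $d(y)$.

If $v_i(C)-v_j(C)\in E_0$ with $i\ne j$, then $v_i(C)\in(E_0+E_j)\cap E_i=0$ by (E2), which is false. As $C$ is a union of $t$ cosets of $E_0$, we get:
\begin{enumerate}
\item[(D1)] $|D_C|=t$, and $D_C$ contains exactly one element from each coset of $E_0$ in $C$;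
\item[(D2)] $N_C(0)=t$, and $N_C(d)=0$ for $d\in E_0\setminus\{0\}$.
\end{enumerate}
For every $\psi\in\widehat V$, expanding $\psi(D_C)\overline{\psi(D_C)}$ gives
\begin{equation}\label{eq:abs}
|\psi(D_C)|^2=\sum_{x\in T_0}N_C(x)\psi(x),
\end{equation}
and, since $v_i(C)$ runs through $E_i\setminus\{0\}$ as $C$ runs through the cosets $C\ne T_0$, (C1) gives
\begin{equation}\label{eq:total}
\sum_{C\ne T_0}\psi(D_C)=\sum_{i\ge1}\Bigl(\sum_{v\in E_i}\psi(v)-1\Bigr)=s\cdot\#\{i\ge1:\psi\in E_i^\perp\}-t .
\end{equation}

By \eqref{eq:abs}, the absolute values of the sums $\psi(D_C)$ are known once the multiplicities $N_C(d)$ are. The most uniform behavior compatible with (D2) has a name. Let $H$ be an abelian group of order $\mu\kappa$ and $U$ a subgroup of order $\kappa$. A subset $R\subseteq H$ of size $\rho$ is a \emph{$(\mu,\kappa,\rho,\lambda)$ relative difference set in $H$ relative to $U$} if every element of $H\setminus U$ has exactly $\lambda$ representations $r-r'$ with $r,r'\in R$, and no element of $U\setminus\{0\}$ has one.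

\begin{theorem}\label{thm:structure}
Let $S$ be a thick TGQ of order $(s,t)$, with $(s,t)$ not of the form $s=t$ even, and let $V,E_j,T_j$ be as in Proposition~\ref{prop:system}. Let $i$ be any index, $C\ne T_i$ any coset of $T_i$, and $D_C=C\cap\bigcup_{j\ne i}E_j$.
\begin{enumerate}
\item[(1)] Every element of $T_i\setminus E_i$ has exactly $t/s$ representations as a difference of elements of $D_C$, and no element of $E_i\setminus\{0\}$ has one. That is, any translate of $D_C$ lying in $T_i$ is a $(t,s,t,t/s)$ relative difference set in $T_i$ relative to $E_i$.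
\item[(2)] If $t=s^2$, then $\psi(D_C)=-s\,\theta_0(C)$ for every character $\psi$ of $V$ nontrivial on $E_i$. Here $\theta_0\in T_i^\perp$ is the unique element for which $\psi\theta_0^{-1}$ is trivial on some $T_j$, $j\ne i$, and $\theta_0(C)$ is the constant value of $\theta_0$ on $C$.
\end{enumerate}
The exclusion in \textup{(1)} is necessary: \textup{(1)} fails for $T_2(O)$ with $O$ a conic and $q$ even.
\end{theorem}

Throughout, for $\theta\in T_0^\perp$ the symbol $\theta(C)$ means the constant value of $\theta$ on the coset $C$, as in the theorem. Before the general proof we compute everything for quadrics, where each step of the argument can be seen directly.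

\begin{example}\label{ex:computed}
In Example~\ref{ex:quadric} let $\infty$ be the distinguished index. Then $T_\infty=\{z=0\}$, the other cosets are $C=\{z=c\}$ with $c\in\mathbb{F}_q^\times$, and $D_C=\{ce_u:u\in K\}$.

\emph{Multiplicities.} We have $ce_{u+b}-ce_u=c\,(\nu(b)+\langle u,b\rangle,\,b,\,0)$. An element $d=(ca,cb,0)$ with $b\ne0$ of $T_\infty\setminus E_\infty$ is therefore represented once for each $u\in K$ with $\langle u,b\rangle=a-\nu(b)$. The map $u\mapsto\langle u,b\rangle$ from $K$ to $\mathbb{F}_q$ is $\mathbb{F}_q$-linear. It is nonzero if $K=\mathbb{F}_{q^2}$, because $u\bar b+u^qb$ has at most $q$ roots, and also if $K=\mathbb{F}_q$ with $q$ odd. In these cases $N_C(d)=|K|/q=Q$. If $K=\mathbb{F}_q$ with $q$ even, the map is zero, and $N_C(d)$ is $q$ for $a=b^2$ and $0$ otherwise, instead of $t/s=1$.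

\emph{Character sums.} Let $\chi$ be a nontrivial additive character of $\mathbb{F}_q$ and $\psi(x,w,z)=\chi(x)$. This character is nontrivial on $E_\infty$ and trivial on $\{x=0\}$, which is $T_u$ for $u=0$. We have $\psi(D_C)=\sum_{u\in K}\chi(c\,\nu(u))$. For $K=\mathbb{F}_{q^2}$ the homomorphism $u\mapsto u^{q+1}$ of the cyclic group $K^\times$ has kernel of order $q+1$, so $\nu$ takes every value in $\mathbb{F}_q^\times$ exactly $q+1$ times and
\[
\psi(D_C)=1+(q+1)\sum_{a\in\mathbb{F}_q^\times}\chi(ca)=1-(q+1)=-q .
\]
Three features appear: the sum is $\equiv1$ modulo $Q+1=q+1$, it has absolute value $\sqrt t=q$, and it does not depend on $C$. The $q-1$ sums add up to $q-q^2=s-t$, as \eqref{eq:total} requires. For $K=\mathbb{F}_q$ with $q$ odd,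
\[
\psi(D_C)=\sum_{u\in\mathbb{F}_q}\chi(cu^2)=1+2\sum_{a\text{ nonzero square}}\chi(ca)\equiv1\pmod{Q+1}
\]
with $Q+1=2$. This Gauss sum has absolute value $\sqrt q$, by \eqref{eq:abs} and the multiplicities just found. It takes one value $g$ for square $c$ and one value $g'$ for nonsquare $c$, and $g+g'=2+2\sum_{a\ne0}\chi(a)=0$. So the first two features persist and the third fails: a congruence modulo $2$ does not distinguish $g$ from $-g$.
\end{example}

In general we have no coordinates. The remaining sections show that the three features follow from (E1) and (E2) alone when $s\ne t$.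

\section{A congruence for the character sums}\label{sec:congruence}

For a nontrivial $\psi\in\widehat V$ let
\[
k(\psi)=\#\{i: 0\le i\le t,\ \psi\in E_i^\perp\},
\]
and call $\psi$ \emph{tangent at $i$} if $\psi\in T_i^\perp$, and \emph{tangent} if it is tangent at some index. The numbers $k$ enter because they are the Fourier coefficients of the function $C\mapsto\psi(D_C)$ on $V/T_0$.

\begin{lemma}\label{lem:expansion}
Let $\psi\in\widehat V$ be nontrivial on $E_0$. Then $\sum_{\theta\in T_0^\perp}k(\psi\theta^{-1})=t$, and for every coset $C\ne T_0$
\begin{equation}\label{eq:expansion}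
\psi(D_C)=\sum_{\theta\in T_0^\perp}k(\psi\theta^{-1})\,\theta(C).
\end{equation}
\end{lemma}

\begin{proof}
Let $i\ge1$. Since $V=T_0\oplus E_i$, (C2) gives a unique $\theta_i\in T_0^\perp$ that agrees with $\psi$ on $E_i$, and $\psi(v_i(C))=\theta_i(v_i(C))=\theta_i(C)$. So $\psi(D_C)=\sum_{i\ge1}\theta_i(C)$. For $\theta\in T_0^\perp$ we have $\theta_i=\theta$ if and only if $\psi\theta^{-1}\in E_i^\perp$. The character $\psi\theta^{-1}$ agrees with $\psi$ on $E_0$, so it is not in $E_0^\perp$, and the number of $i\ge1$ with $\theta_i=\theta$ is $k(\psi\theta^{-1})$. Both claims follow.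
\end{proof}

The coefficients take only three values.

\begin{lemma}\label{lem:k}
Let $\psi\in\widehat V$ be nontrivial.
\begin{enumerate}
\item[(a)] If $\psi$ is tangent at $i$, then $\psi$ is nontrivial on $E_j$ for all $j\ne i$. Hence $k(\psi)=1$, and $\psi$ is tangent at no other index.
\item[(b)] If $\psi$ is not tangent, then $k(\psi)\in\{0,Q+1\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A character trivial on $T_i$ and on $E_j$ is trivial on $T_i+E_j=V$.

(b) Suppose $k(\psi)\ne0$, say $\psi\in E_i^\perp$. Then $\psi$ is a character of $V/E_i$ that is nontrivial on $T_i/E_i$. By Proposition~\ref{prop:basic}(b) and Lemma~\ref{lem:partition}(c), it is trivial on $E_j$ for exactly $Q$ indices $j\ne i$.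
\end{proof}

Modulo $Q+1$, then, only the tangent members of the coset $\psi T_0^\perp$ survive in \eqref{eq:expansion}, and we must count them. This is where a hypothesis is needed:
\begin{equation}\label{eq:H}
\gcd(Q+1,p)=1 .
\end{equation}
If $s\ne t$ then $p\mid Q$ and \eqref{eq:H} holds; if $s=t$ then $Q+1=2$ and \eqref{eq:H} holds exactly when $p$ is odd. So \eqref{eq:H} excludes only the case $s=t$ even. \emph{We assume \eqref{eq:H} for the rest of the paper.}

\begin{lemma}\label{lem:tangent}
Let $\psi\in\widehat V$ be nontrivial on $E_0$. Then exactly one member of the coset $\psi T_0^\perp$ is tangent, and it is tangent at an index $i\ge1$. Moreover $Q+1\mid t-1$.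
\end{lemma}

\begin{proof}
All members of the coset agree with $\psi$ on $E_0$, so none is tangent at $0$. Let $n_1$ be the number of tangent members and $n_2$ the number of members with $k=Q+1$. By Lemmas~\ref{lem:expansion} and~\ref{lem:k},
\[
t=n_1+(Q+1)n_2 .
\]
By \eqref{eq:H}, the integer $Q+1>1$ is prime to the power $t$ of $p$ and so does not divide it. Hence $n_1\ge1$.

To get equality we count over several cosets at once. The characters of $V$ that agree with $\psi$ on $E_0$ form the coset $\psi E_0^\perp$ of size $st$, which is a union of $t$ cosets of $T_0^\perp$; each of these contains a tangent character, by the first part. For each $i\ge1$ we have $V=T_i\oplus E_0$, so by (C2) exactly one member of $\psi E_0^\perp$ is tangent at $i$, and none is tangent at $0$. So $\psi E_0^\perp$ has at most $t$ tangent members, spread over $t$ cosets with at least one in each. Hence $n_1=1$, and $t-1=(Q+1)n_2$.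
\end{proof}

\begin{proposition}\label{prop:congruence}
Let $\psi\in\widehat V$ be nontrivial on $E_0$, and let $\theta_0\in T_0^\perp$ be the unique element with $\psi\theta_0^{-1}$ tangent. Then for every coset $C\ne T_0$
\[
\psi(D_C)\equiv\theta_0(C)\quad\text{and}\quad|\psi(D_C)|^2\equiv1\pmod{(Q+1)\mathbb{Z}[\zeta]} .
\]
\end{proposition}

\begin{proof}
In \eqref{eq:expansion} the coefficient of $\theta_0(C)$ is $1$ and all others are $0$ or $Q+1$, by Lemmas~\ref{lem:k} and~\ref{lem:tangent}. The ideal $(Q+1)\mathbb{Z}[\zeta]$ is stable under complex conjugation, so we may multiply the first congruence by its conjugate, and $\theta_0(C)\overline{\theta_0(C)}=1$.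
\end{proof}

The divisibility in Lemma~\ref{lem:tangent} makes $\sqrt t$ an integer with a known residue modulo $Q+1$.

\begin{corollary}\label{cor:square}
If $s\ne t$, then $t=Q^{2c}$ and $s=Q^{2c-1}$ for an integer $c\ge1$. In particular $\sqrt t=Q^c\equiv(-1)^c\pmod{Q+1}$.
\end{corollary}

\begin{proof}
Write $Q=p^l$ with $l=m-n\ge1$. Since $p^l\equiv-1$, the order $o$ of $p$ modulo $p^l+1$ divides $2l$. If $o$ were a proper divisor, then $o\le l$ and $0<p^o-1<p^l+1$, so $p^l+1$ could not divide $p^o-1$. Thus $o=2l$, and $p^l+1\mid p^m-1$ gives $m=2lc$ with $c\ge1$. Finally $s=t/Q$.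
\end{proof}

This is (K1), with $q=Q$ and $a=2c-1$. We have to show $c=1$.

\begin{remark}\label{rem:even}
Lemma~\ref{lem:tangent} fails without \eqref{eq:H}. In Example~\ref{ex:quadric} with $K=\mathbb{F}_q$ and $q$ even, the vector $f=(0,1,0)$ lies in every $T_i$, so tangent characters take the value $1$ at $f$. All members of a coset $\psi T_\infty^\perp$ take the same value at $f$. A character $\psi$ that is nontrivial on $E_\infty$ and has $\psi(f)\ne1$ therefore gives a coset with no tangent member.
\end{remark}

\section{The difference multiplicities}\label{sec:multiplicities}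

We know $|\psi(D_C)|^2$ only modulo $Q+1$. Inverting \eqref{eq:abs} turns this into a congruence for $N_C(d)$, and a congruence for a nonnegative integer is an inequality.

\begin{lemma}\label{lem:lower}
For every coset $C\ne T_0$ and every $d\in T_0\setminus E_0$ we have $N_C(d)\equiv Q\pmod{Q+1}$, and hence $N_C(d)\ge Q$.
\end{lemma}

\begin{proof}
Let $\rho$ be a character of $T_0$ and $\psi$ an extension of $\rho$ to $V$, which exists by (C2). By \eqref{eq:abs}, $\widehat{N_C}(\rho)=|\psi(D_C)|^2$. There are three kinds of $\rho$. If $\rho$ is trivial, then $\psi$ is constant on $C$ and $\widehat{N_C}(\rho)=t^2$. If $\rho$ is nontrivial but trivial on $E_0$, then $\psi$ is constant on cosets of $E_0$, and (D1) and (C1) give $\psi(D_C)=\frac1s\sum_{v\in C}\psi(v)=0$. If $\rho$ is nontrivial on $E_0$, then $\widehat{N_C}(\rho)\equiv1$ by Proposition~\ref{prop:congruence}. So (C4) on the group $T_0$ of order $st$ gives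
\[
st\,N_C(d)\equiv t^2+\sum_{\rho|_{E_0}\ne1}\overline{\rho(d)}\pmod{(Q+1)\mathbb{Z}[\zeta]} .
\]
The last sum is the sum over all characters of $T_0$ minus the sum over those trivial on $E_0$. Both vanish by (C3), since $d\ne0$ and $d\notin E_0$. Therefore $st\,N_C(d)-t^2=st\,(N_C(d)-Q)$ lies in $(Q+1)\mathbb{Z}[\zeta]$. A rational number that is an algebraic integer is an integer, so $\mathbb{Z}\cap(Q+1)\mathbb{Z}[\zeta]=(Q+1)\mathbb{Z}$. By \eqref{eq:H}, $st$ is prime to $Q+1$, and the congruence follows. The least nonnegative integer congruent to $Q$ modulo $Q+1$ is $Q$.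
\end{proof}

For a matching upper bound we need an average. It is convenient to fix $d$ and let $C$ vary: then we count all ways of writing $d$ as a difference of elements of two subgroups $E_i$, $E_j$, and Proposition~\ref{prop:basic}(b) counts these.

\begin{lemma}\label{lem:sum}
For $d\in T_0\setminus E_0$ we have $\sum_{C\ne T_0}N_C(d)=\#\{i\ge1:d\notin T_i\}$.
\end{lemma}

\begin{proof}
The left side counts triples $(C,v,v')$ with $v,v'\in D_C$ and $v-v'=d$. Send such a triple to the index $i\ge1$ with $v\in E_i$, which is unique as $v\ne0$, and let $j\ge1$ be the index with $v'\in E_j$. Then $i\ne j$, for otherwise $d\in E_i\cap T_0=0$. Also $d\notin T_i$, for otherwise $v'=v-d\in T_i\cap E_j=0$.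

Conversely, let $i\ge1$ and $d\notin T_i$. By Proposition~\ref{prop:basic}(b) there is a unique $j\ne i$ with $d\in E_i+E_j$, and $d=v-v'$ with unique $v\in E_i$, $v'\in E_j$. So at most one triple is sent to $i$, and we check that $(v,v')$ does give a triple. If $j=0$, then $v=d+v'\in T_0\cap E_i=0$ and $d=-v'\in E_0$, which is false; so $j\ge1$. If $v=0$ then $d\in T_0\cap E_j=0$, and if $v'=0$ then $d\in T_0\cap E_i=0$; so $v,v'\ne0$, and $v,v'\notin T_0$ by (E1). As $v-v'\in T_0$, they lie in a common coset $C\ne T_0$, and $v,v'\in D_C$.
\end{proof}

It remains to count the $T_i$ that contain $d$. This is the question answered by Lemma~\ref{lem:k}(b) with the roles of $V$ and $\widehat V$ exchanged: $d$ is a character of $\widehat V$, and $d\in T_i$ means that it is trivial on $T_i^\perp$. To apply Lemma~\ref{lem:partition} in $\widehat V$ we need the analogue of (E2) for the subgroups $T_i^\perp$, and the uniqueness in Lemma~\ref{lem:tangent} supplies it.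

\begin{lemma}\label{lem:dual}
\begin{enumerate}
\item[(a)] Let $i,j\ge1$ be distinct. If $\tau_0\tau_i\tau_j=1$ with $\tau_l\in T_l^\perp$, then $\tau_0=\tau_i=\tau_j=1$.
\item[(b)] Each $d\in T_0\setminus E_0$ lies in exactly $Q$ of the subgroups $T_1,\dots,T_t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $\tau_i\ne1$. By Lemma~\ref{lem:k}(a) it is nontrivial on $E_0$. The coset $\tau_iT_0^\perp$ contains $\tau_i$, tangent at $i$, and $\tau_i\tau_0=\tau_j^{-1}$, tangent at $j$. By Lemma~\ref{lem:tangent} these are equal, so $\tau_i$ is tangent at two indices, contrary to Lemma~\ref{lem:k}(a). Hence $\tau_i=1$, and $\tau_0=\tau_j^{-1}$ is trivial on $T_0+T_j=V$.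

(b) The group $H=\widehat V/T_0^\perp$ has order $st$. It contains $A=E_0^\perp/T_0^\perp$ of order $t$ and, for $i\ge1$, the subgroup $B_i=T_i^\perp T_0^\perp/T_0^\perp$, which has order $s$ because $T_i^\perp\cap T_0^\perp=1$. If $\tau_i\in T_i^\perp$ and $\tau_j\in T_j^\perp$ with $i\ne j$ have the same image in $H$, then $\tau_i=1$ by (a); so $B_i\cap B_j$ is trivial. By the modular law, $E_0^\perp\cap T_0^\perp T_i^\perp=T_0^\perp(E_0^\perp\cap T_i^\perp)=T_0^\perp$, because $E_0+T_i=V$; so $A\cap B_i$ is trivial. The map $\psi\mapsto\psi(d)$ is a character of $H$, as $d\in T_0$, and it is nontrivial on $A$ by (C3), as $d\notin E_0$. By Lemma~\ref{lem:partition}(c) it is trivial on exactly $Q$ of the $B_i$, and by (C3) it is trivial on $B_i$ if and only if $d\in T_i$.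
\end{proof}

In the example of Remark~\ref{rem:even}, part (b) fails as well: $f$ lies in all $q$ subgroups $T_u$, while $Q=1$.

\begin{proposition}\label{prop:rds}
We have $N_C(d)=Q$ for all cosets $C\ne T_0$ and all $d\in T_0\setminus E_0$. Consequently $|\psi(D_C)|^2=t$ for every $\psi\in\widehat V$ nontrivial on $E_0$.
\end{proposition}

\begin{proof}
By Lemmas~\ref{lem:sum} and~\ref{lem:dual}(b), $\sum_{C\ne T_0}N_C(d)=t-Q=(s-1)Q$. The sum has $s-1$ terms, each at least $Q$ by Lemma~\ref{lem:lower}, so each equals $Q$. Now \eqref{eq:abs}, (D2) and (C1) give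
\[
|\psi(D_C)|^2=t+Q\Bigl(\sum_{x\in T_0}\psi(x)-\sum_{x\in E_0}\psi(x)\Bigr)=t+Q(0-0)=t .\qedhere
\]
\end{proof}

\section{The sign of the sums and the proofs of the theorems}\label{sec:sign}

Knowing absolute values is not enough to use \eqref{eq:total}, since the terms may cancel, as the Gauss sums in Example~\ref{ex:computed} do. We show that for $s\ne t$ an absolute value $\sqrt t$ and a residue modulo $Q+1$ leave only one possibility.

Recall the following about $R=\mathbb{Z}[\zeta]$. The automorphisms of $\mathbb{Q}(\zeta)$ are the maps $\gamma_j\colon\zeta\mapsto\zeta^j$, $1\le j\le p-1$; they preserve $R$ and commute with each other, and complex conjugation is $\gamma_{p-1}$. The norm $\prod_j\gamma_j(\beta)$ of a nonzero $\beta\in R$ is a nonzero integer. Let $\pi=1-\zeta$. Then $R/\pi R\cong\mathbb{F}_p$, so $\pi$ is a prime element. The quotients $(1-\zeta^j)/(1-\zeta)$ are units of $R$ and $\prod_j(1-\zeta^j)=p$, so $p$ is a unit times $\pi^{p-1}$. Finally $\bar\pi=-\zeta^{-1}\pi$. For $p=2$ all this holds with $R=\mathbb{Z}$ and $\pi=2$.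

\begin{lemma}\label{lem:sign}
Let $r$ be a power of $p$, let $M\ge3$ be an integer, and let $\varepsilon\in\{1,-1\}$ satisfy $r\equiv\varepsilon\pmod M$. If $\sigma\in R$ satisfies $\sigma\bar\sigma=r^2$ and $\sigma\equiv1\pmod{MR}$, then $\sigma=\varepsilon r$.
\end{lemma}

\begin{proof}
First, $r$ divides $\sigma$ in $R$. Write $r$ as a unit times $\pi^b$, so that $\sigma\bar\sigma$ is a unit times $\pi^{2b}$. If $b\ge1$, then the prime $\pi$ divides $\sigma$ or $\bar\sigma$. In the second case $\bar\pi$ divides $\sigma$, and $\bar\pi$ is a unit times $\pi$; so $\sigma=\pi\sigma'$ in both cases, and $\sigma'\overline{\sigma'}$ is a unit times $\pi^{2b-2}$. By induction $\pi^b\mid\sigma$.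

So $\eta=\sigma/r$ lies in $R$, and $\eta\bar\eta=1$. Since each $\gamma_j$ commutes with conjugation, $|\gamma_j(\eta)|^2=\gamma_j(\eta\bar\eta)=1$. From $1\equiv\sigma=\eta r\equiv\varepsilon\eta\pmod{MR}$ we see that $\beta=(\varepsilon\eta-1)/M$ lies in $R$. Each $\gamma_j(\beta)$ has absolute value at most $2/M<1$, so the norm of $\beta$ has absolute value less than $1$. Hence $\beta=0$, that is, $\eta=\varepsilon$.
\end{proof}

\begin{proposition}\label{prop:value}
Let $s\ne t$, let $c$ be as in Corollary~\ref{cor:square}, and let $\psi\ne1$ be tangent at some index $i\ge1$. Then $\psi(D_C)=(-1)^c\sqrt t$ for every coset $C\ne T_0$.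
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:k}(a), $\psi$ is nontrivial on $E_0$. It is itself the tangent member of $\psi T_0^\perp$, so $\theta_0=1$ in Proposition~\ref{prop:congruence}, and $\sigma=\psi(D_C)$ satisfies $\sigma\equiv1\pmod{(Q+1)R}$. By Proposition~\ref{prop:rds}, $\sigma\bar\sigma=t$. Apply Lemma~\ref{lem:sign} with $r=\sqrt t=Q^c$, $M=Q+1$ and $\varepsilon=(-1)^c$; here $M\ge3$ because $s\ne t$.
\end{proof}

The assumption $s\ne t$ has now been used for \eqref{eq:H}, for the integrality of $\sqrt t$, and for $M\ge3$. When $s=t$ is odd the first survives, but $M=2$ and the conclusion fails for the conic, where the sums take two opposite values.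

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take the translation system of Proposition~\ref{prop:system}. Since $s\ne t$, hypothesis \eqref{eq:H} holds and $t>s$. Let $\psi$ be a nontrivial element of $T_1^\perp$, a group of order $s>1$. By Lemma~\ref{lem:k}(a), $E_1$ is the only $E_i$ on which $\psi$ is trivial, so the right side of \eqref{eq:total} is $s-t$. By Proposition~\ref{prop:value},
\[
(s-1)(-1)^c\sqrt t=s-t<0 .
\]
Hence $(-1)^c=-1$ and
\[
0=t-(s-1)\sqrt t-s=(\sqrt t-s)(\sqrt t+1),
\]
so $t=s^2$. If $(s,t)=(q^a,q^{a+1})$ with $q>1$, then $q^{a+1}=q^{2a}$ and $a=1$.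
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:classification}]
In a thick TGQ, $s$ is a prime power by Proposition~\ref{prop:basic}(c), and $t\in\{s,s^2\}$ by Theorem~\ref{thm:main}. Conversely, for every prime power $s=q>1$, Example~\ref{ex:quadric} and Proposition~\ref{prop:converse} give TGQs of orders $(q,q)$ and $(q,q^2)$; existence for the second order is also (K3).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:structure}]
The labeling of the indices is arbitrary, so let $i=0$. The assumption on $(s,t)$ is \eqref{eq:H}.

(1) The two statements on representations are Proposition~\ref{prop:rds} and (D2). A translate of $D_C$ has the same differences and has $t$ elements by (D1), and $|T_0|=ts$, $|E_0|=s$.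

(2) Let $t=s^2$. Then $s\ne t$, $Q=s$ and $t=Q^2$, so $c=1$. The existence and uniqueness of $\theta_0$ is Lemma~\ref{lem:tangent}, and $\psi\theta_0^{-1}$ is tangent at an index $j\ge1$. Proposition~\ref{prop:value} gives $(\psi\theta_0^{-1})(D_C)=-s$. Since $D_C\subseteq C$ and $\theta_0$ is constant on $C$,
\[
\psi(D_C)=\theta_0(C)\,(\psi\theta_0^{-1})(D_C)=-s\,\theta_0(C).
\]

The failure of (1) for the conic with $q$ even was computed in Example~\ref{ex:computed}: the multiplicities on $T_\infty\setminus E_\infty$ are $0$ and $q$, not $t/s=1$.
\end{proof}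

\begin{thebibliography}{9}

\bibitem{Jef70}
\emph{Happy 70th, Jef},
\texttt{https://msp.org/iig/2017/15-1/iig-v15-n1-p12-s.pdf}.

\bibitem{PT}
Payne and Thas, \emph{Finite Generalized Quadrangles}.

\end{thebibliography}
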